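
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Shortest Witnesses Against Closure Under Kleene Plus}


\begin{abstract}
A regular language $L$ is $+$-closed if $w\in L$ implies $w^k\in L$ for all $k\ge1$. If it is not, a witness is a word $w\in L$ such that $w^k\notin L$ for some $k>1$. Let $f(n)$ be the largest possible length of a shortest witness for a language accepted by a complete $n$-state DFA. We prove $f(n)=2^{\Theta(n)}$, improving the known upper bound $n^{O(n)}$ to one that is optimal up to the constant in the exponent. The upper bound separates the motion of a set of states from the permutation of its elements, and uses a bound on the diameter of permutation groups for the latter. The lower bound is a construction with a unique witness. A binary counter made of rotating tokens yields an exponential lower bound already over two letters, whereas over one letter the maximum is exactly $n-1$. If the exponent of the offending power is bounded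 by a fixed prime $k$, the maximum is $\Theta(n^k)$.
\end{abstract}

\section{The question and the answer}

Let $L$ be a regular language over a finite alphabet $\Sigma$. It is \emph{$+$-closed} if $w^k\in L$ for every $w\in L$ and every $k\ge 1$. If $L$ is not $+$-closed, there is a \emph{witness}: a word $w\in L$ with $w^k\notin L$ for some $k>1$. How long must the shortest witness be, in terms of the number of states of an automaton for $L$?

All automata are complete deterministic finite automata (DFAs) with state set $Q$, start state $q_0$ and set $F$ of final states; $L$ is the accepted language. We write $qw$ for the state reached from $q$ on reading $w$, and $Sw=\{qw:q\in S\}$. The alphabet may depend on the automaton and its size is not bounded. The base of $\log$ may be any fixed number greater than $1$, and $\ln$ is the natural logarithm. For $n\ge2$ let $f(n)$ be the maximum, over all complete $n$-state DFAs whose language is not $+$-closed, of the length of a shortest witness. The bound $f(n)\le n^{O(n)}$ is known, and the question of the best upper bound is posed in \cite{PlusClosed}.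

Here is why $n^{O(n)}$ is a natural first bound. A witness $w$ moves $q_0$ through a chain of states $q_0,\,q_0w,\,q_0w^2,\dots$ until a nonfinal state is met after the first step. Put one token on each state of the chain except the last. Reading $w$ once moves every token one step along the chain, simultaneously; and any word with this effect is a witness. So a shortest witness is a shortest route between two tuples of states, and there are at most $n^n$ tuples of the given length. One might guess that such a route can be forced to visit $n^{\Omega(n)}$ tuples. It cannot. A letter that moves a \emph{set} of states moves every ordering of that set at once: it cannot tell which token is where. There are only $2^n$ sets, and it turns out that reordering the tokens within a set costs only a subexponential factor. In the other direction, an automaton with a suitable trap state can force the tokens, each confined to its own small block of states, through all possible placements.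

\begin{theorem}\label{thm:main}
We have $\log f(n)=\Theta(n)$. More precisely, $f(n)\ge 3^{(n-2)/6}$ for all $n\ge 8$, and as $n\to\infty$
\[
3^{\,n/3-o(n)}\ \le\ f(n)\ \le\ \binom{n}{\lfloor n/2\rfloor}\,e^{(2+o(1))\sqrt{n\ln n}}\;=\;2^{\,n+O(\sqrt{n\log n})}.
\]
\end{theorem}

Thus
\[
0.528\approx\tfrac13\log_2 3\;\le\;\liminf_{n\to\infty}\frac{\log_2 f(n)}{n}\;\le\;\limsup_{n\to\infty}\frac{\log_2 f(n)}{n}\;\le\;1 ;
\]
we do not determine the exact constant.

The automata behind the lower bound in Theorem~\ref{thm:main} have as many letters as their witness is long. This is not essential.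

\begin{theorem}\label{thm:alphabet}
Let $f_s(n)$ be defined as $f(n)$, but with alphabets of size exactly $s$. Then $f_1(n)=n-1$ for all $n\ge2$, and $\log f_s(n)=\Theta(n)$ for $s\ge2$, uniformly in $s$.
\end{theorem}

The exponential growth comes from long chains. If the exponent of the power outside $L$ is bounded, the growth is polynomial.

\begin{theorem}\label{thm:bounded}
Fix a prime $k$. Let $g_k(n)$ be the maximum, over all complete $n$-state DFAs for which such a word exists, of the least length of a word $w\in L$ with $w^i\notin L$ for some $2\le i\le k$. Then $g_k(n)=\Theta(n^k)$.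
\end{theorem}

Section~\ref{sec:chain} makes the token picture precise. Section~\ref{sec:upper} proves the upper bound of Theorem~\ref{thm:main}. Section~\ref{sec:lower} proves the lower bound and Theorem~\ref{thm:bounded}. Section~\ref{sec:alphabet} proves Theorem~\ref{thm:alphabet}.

\section{The chain of a witness}\label{sec:chain}

Let $w$ be a witness and put $t_i=q_0w^i$ for $i\ge0$. Then $t_1\in F$, and some later $t_i$ is not in $F$. Let $j\ge2$ be least with $t_j\notin F$. We call $(t_0,\dots,t_j)$ the \emph{chain} of $w$. (The empty word is never a witness, since all its powers are equal.)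

\begin{lemma}\label{lem:chain}
Let $(t_0,\dots,t_j)$ be the chain of a witness $w$.
\begin{enumerate}
\item[(a)] $t_0,\dots,t_{j-1}$ are distinct, and $t_1,\dots,t_j$ are distinct. Hence $j\le n$, and $w$ is injective on $T=\{t_0,\dots,t_{j-1}\}$.
\item[(b)] If a word $v$ satisfies $t_iv=t_{i+1}$ for $0\le i<j$, then $v\in L$ and $v^j\notin L$; in particular $v$ is a witness.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $t_a=t_b$ with $0\le a<b\le j-1$. Reading $w^{\,j-b}$ from both gives $t_{j-(b-a)}=t_j$, and $1\le j-(b-a)\le j-1$. By minimality of $j$ the left side is in $F$, while $t_j$ is not: a contradiction. So $t_0,\dots,t_{j-1}$ are distinct; and $t_j\notin F$ differs from $t_1,\dots,t_{j-1}\in F$. The map $t_i\mapsto t_{i+1}$ induced by $w$ on $T$ is therefore injective.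

(b) We have $q_0v=t_1\in F$ and $q_0v^j=t_j\notin F$.
\end{proof}

The lemma turns the search for a short witness into a routing problem: move $j$ tokens from $(t_0,\dots,t_{j-1})$ to $(t_1,\dots,t_j)$ by a common word. The direct bound counts tuples.

\begin{corollary}\label{cor:tuples}
Let $k\ge2$ and suppose that, for an $n$-state DFA, $w\in L$ and $w^i\notin L$ for some $2\le i\le k$. Then there are $j$ with $2\le j\le k$ and a word $v$ with $|v|<n^{k}$, $v\in L$ and $v^j\notin L$. In particular $g_k(n)\le n^k$ for every prime $k$. Also $f(n)\le n^n$.
\end{corollary}

\begin{proof}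
The chain of $w$ has $j\le i\le k$. Among all words taking $(t_0,\dots,t_{j-1})$ to $(t_1,\dots,t_j)$ componentwise, a shortest one, $v$, visits no $j$-tuple of states twice, so $|v|<n^j\le n^k$. Lemma~\ref{lem:chain}(b) applies to $v$. For an arbitrary witness the same argument gives $|v|<n^j\le n^n$, because $j\le n$.
\end{proof}

For fixed prime $k$ this is already the right order, as Section~\ref{sec:lower} will show. For unbounded $j$ it is not.

\section{The upper bound}\label{sec:upper}

A $j$-tuple of distinct states is a $j$-set together with an ordering. We treat the two separately. Let $\Gamma_j$ be the labeled digraph whose vertices are the $j$-subsets of $Q$, with an edge $S\xrightarrow{a}Sa$ for every vertex $S$ and every letter $a$ that is injective on $S$; parallel edges and loops are allowed. A path $R$ in $\Gamma_j$ from $S$ to $S'$ is given by $S$ and a word, and it induces a bijection $[R]:S\to S'$. We compose bijections from left to right, so that $[RR']=[R][R']$. By Lemma~\ref{lem:chain}(a) a witness $w$ is a path in $\Gamma_j$ starting at $T$, and by (b) the word of every path that starts at $T$ and induces the same bijection as $w$ is again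 a witness. We want a short one.

Two extreme cases show what is involved. If the path visits no set twice, its length is less than $\binom nj$. At the other extreme, if every letter permutes $T$, then sets do not matter, and we must write an element of a permutation group as a short product of given generators. This suggests the following quantity. Let $\Delta_j$ be the least number such that, for every group $G\le\mathrm{Sym}(j)$ and every set $X$ generating $G$, each element of $G$ is a product of at most $\Delta_j$ elements of $X$, where repetitions are allowed but inverses are \emph{not}. It exists: in a finite group $x^{-1}$ is a power $x^{\mathrm{ord}(x)-1}$, so every element is a product of elements of $X$, and there are finitely many pairs $(G,X)$. Adding fixed points embeds $\mathrm{Sym}(j)$ in $\mathrm{Sym}(j+1)$, so $\Delta_j$ is nondecreasing in $j$.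

\begin{example}\label{ex:two}
Suppose $\{U,S\}$ is a strongly connected component of $\Gamma_j$ with $U\neq S$, whose only edges are $a,a':U\to S$ and $b:S\to U$. The permutations of $U$ induced by closed paths at $U$ form the group generated by $[ab]$ and $[a'b]$. Now let $R$ be a long path from $U$ to $S$. The obvious route is $a$, and the discrepancy $g=[R][a]^{-1}$ is a permutation of $U$. There need not be a letter that undoes $a$, but
\[
g=[R\,b]\,[a\,b]^{-1},
\]
where $Rb$ and $ab$ are closed paths at $U$. Hence $g$ lies in the group generated by $[ab]$ and $[a'b]$. So $g$ is a product of at most $\Delta_j$ of the permutations $[ab],[a'b]$, and $[R]=g[a]$ is induced by a path of length at most $2\Delta_j+1$.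
\end{example}

The general statement has the same proof, carried out in each strongly connected component.

\begin{lemma}\label{lem:short}
For every path $P$ in $\Gamma_j$ there is a path with the same endpoints, inducing the same bijection, of length at most $(2\Delta_j+1)\binom nj$.
\end{lemma}

\begin{proof}
A path that leaves a strongly connected component never returns to it. So $P$ passes successively through distinct strongly connected components $K_1,\dots,K_s$ of $\Gamma_j$, with one edge between consecutive ones. We keep these $s-1$ edges and shorten the parts inside the components.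

Let $R$ be the part of $P$ inside a component $K$, going from $U$ to $V$. Write $|K|$ for the number of vertices of $K$. For each $S\in K$ fix paths $\mathrm{out}_S$ from $U$ to $S$ and $\mathrm{in}_S$ from $S$ to $U$ inside $K$, each of length at most $|K|-1$, and empty for $S=U$. The bijections induced by closed paths at $U$ form a submonoid $G$ of $\mathrm{Sym}(U)$; since $\mathrm{Sym}(U)$ is finite, inverses are nonnegative powers and $G$ is a group. Let
\[
X=\bigl\{[\mathrm{out}_S\,a\,\mathrm{in}_{S'}]:S\xrightarrow{a}S'\text{ an edge in }K\bigr\}\cup\bigl\{[\mathrm{out}_S\,\mathrm{in}_S]:S\in K\bigr\}\subseteq G .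
\]
Each element of $X$ is induced by a closed path at $U$ of length at most $(|K|-1)+1+(|K|-1)=2|K|-1$.

\emph{$X$ generates $G$.} Let $U=S_0\xrightarrow{a_1}S_1\cdots\xrightarrow{a_l}S_l=U$ be a closed path; it stays in $K$. As $\mathrm{out}_{S_0}$ and $\mathrm{out}_{S_l}$ are empty, the first product below telescopes, and
\[
[a_1\cdots a_l]=\prod_{i=1}^{l}[\mathrm{out}_{S_{i-1}}][a_i][\mathrm{out}_{S_i}]^{-1}
=\prod_{i=1}^{l}[\mathrm{out}_{S_{i-1}}\,a_i\,\mathrm{in}_{S_i}]\,[\mathrm{out}_{S_i}\,\mathrm{in}_{S_i}]^{-1}.
\]
The second equality holds factor by factor: $[\mathrm{in}_{S_i}]$ cancels against its inverse.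

\emph{Shortening $R$.} Put
\[
g=[R][\mathrm{out}_V]^{-1}=[R\,\mathrm{in}_V]\,[\mathrm{out}_V\,\mathrm{in}_V]^{-1}.
\]
Both $R\,\mathrm{in}_V$ and $\mathrm{out}_V\,\mathrm{in}_V$ are closed paths at $U$, so $g\in G$, and $g$ is a product of at most $\Delta_j$ elements of $X$. Hence $[R]=g\,[\mathrm{out}_V]$ is induced by a path from $U$ to $V$ of length at most $\Delta_j(2|K|-1)+|K|-1$.

Replacing every part in this way gives a path of length at most
\[
\sum_{i=1}^{s}\bigl(\Delta_j(2|K_i|-1)+|K_i|-1\bigr)+(s-1)\le(2\Delta_j+1)\sum_{i=1}^{s}|K_i|\le(2\Delta_j+1)\binom nj. \qedhere
\]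
\end{proof}

It remains to bound $\Delta_n$. We use two published theorems.
\begin{itemize}
\item Babai and Seress \cite{BabaiSeress}: for every permutation group $G$ of degree $n$ and every generating set $X$ of $G$, each element of $G$ is a product of at most $e^{(1+o(1))\sqrt{n\ln n}}$ elements of $X\cup X^{-1}$.
\item Landau: the maximal order of an element of $\mathrm{Sym}(n)$ is $e^{(1+o(1))\sqrt{n\ln n}}$.
\end{itemize}
In a product of the first kind replace each $x^{-1}$ by $x^{\mathrm{ord}(x)-1}$. By Landau's theorem this multiplies the length by at most $e^{(1+o(1))\sqrt{n\ln n}}$, so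
\[
\Delta_n\le e^{(2+o(1))\sqrt{n\ln n}} .
\]

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}]
Let $w$ be a witness with chain $(t_0,\dots,t_j)$. It is a path in $\Gamma_j$ from $T$. By Lemma~\ref{lem:short} some word $v$ with $|v|\le(2\Delta_j+1)\binom nj$ induces the same bijection on $T$, and $v$ is a witness by Lemma~\ref{lem:chain}(b). Since $j\le n$ and $\Delta_j\le\Delta_n$,
\[
f(n)\le(2\Delta_n+1)\binom n{\lfloor n/2\rfloor}\le\binom n{\lfloor n/2\rfloor}e^{(2+o(1))\sqrt{n\ln n}}=2^{\,n+O(\sqrt{n\log n})}. \qedhere
\]
\end{proof}

The group-theoretic input matters. The partial products of a shortest product are distinct elements of $G$, so trivially $\Delta_n<n!$; but this gives only $n^{O(n)}$ again. For $\log f(n)=O(n)$ any bound $\Delta_n\le2^{O(n)}$ would suffice.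

\section{The lower bound}\label{sec:lower}

We look for automata in which the route of the tokens is forced and long. To forbid unwanted moves we use a trap: a final, absorbing state $d$. A word that sends a token to $d$ ruins the chain, because the chain must end in a nonfinal state. In all constructions below, except for the one-letter automaton of Section~\ref{sec:one}, there is only one nonfinal state, $r$, and every letter leads from it to $d$.

\begin{lemma}\label{lem:trap}
Suppose a complete DFA has distinct states $r,d$ with $F=Q\setminus\{r\}$, and every letter maps both $r$ and $d$ to $d$. Let $w$ be a witness with chain $(t_0,\dots,t_j)$. Then $t_j=r$. For $0\le x<j$ and every prefix $v$ of $w$ we have $t_xv\ne d$, and $t_xv=r$ only if $x=j-1$ and $v=w$. In particular, the last letter of $w$ maps some state to $r$.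
\end{lemma}

\begin{proof}
The only nonfinal state is $r$, so $t_j=r$. The states $t_xv$ are those visited by the run of $w^j$ from $q_0$, which ends in $r$. If the run visited $d$, it would end in $d$. If it visited $r$ before its end, the next letter would take it to $d$.
\end{proof}

\begin{example}\label{ex:six}
Take states $\alpha,\alpha',\beta,\beta',r,d$ with $q_0=\alpha$ and only $r$ nonfinal. The letters act by
\[
a_1:\ \alpha\mapsto\alpha,\ \beta\mapsto\beta';\qquad
a_2:\ \alpha\mapsto\alpha',\ \beta'\mapsto\beta;\qquad
a_3:\ \alpha'\mapsto\alpha',\ \beta\mapsto\beta';\qquad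
e:\ \alpha'\mapsto\beta,\ \beta'\mapsto r,
\]
and everything not listed goes to $d$. The word $w=a_1a_2a_3e$ moves the two tokens $\alpha,\beta$ as follows:
\[
\begin{array}{ccccccccc}
\alpha&\xrightarrow{a_1}&\alpha&\xrightarrow{a_2}&\alpha'&\xrightarrow{a_3}&\alpha'&\xrightarrow{e}&\beta\\
\beta&\xrightarrow{a_1}&\beta'&\xrightarrow{a_2}&\beta&\xrightarrow{a_3}&\beta'&\xrightarrow{e}&r
\end{array}
\]
So $w\in L$ and $w^2\notin L$. It is the only witness. Indeed, let $w$ be any witness, with chain $(t_0,\dots,t_j)$. Only $e$ leads from $\{\alpha,\alpha'\}$ to $\{\beta,\beta'\}$ and from there to $r$, so the run of $w^j$ to $r$ uses exactly two letters $e$. As $j\ge2$, we get $j=2$ and $w$ contains one $e$. It is the last letter of $w$, as $r$ is entered only by $e$. So $t_1$ is in the image $\{\beta,r,d\}$ of $e$, and by Lemma~\ref{lem:trap} it is neither $r$ nor $d$; that is, $t_1=\beta$. Now the tokens start in $(\alpha,\beta)$, and in each of $(\alpha,\beta),(\alpha,\beta'),(\alpha',\beta),(\alpha',\beta')$ exactly one letter keeps both of them out of $d$, namely $a_1,a_2,a_3,e$, respectively. Six states have forced a route through all four positions of the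 two tokens.
\end{example}

In general we use one block of states for each token, list all positions of the tokens in an arbitrary order, and provide one letter for each step of the list.

\begin{proposition}\label{prop:many}
Let $p$ be prime, $b_0,\dots,b_{p-1}\ge1$ integers, and $n=2+\sum_xb_x$. There is a complete $n$-state DFA whose language has exactly one witness $w$. It has length $|w|=\prod_xb_x$, and the least $i\ge 1$ with $w^i\notin L$ is $i=p$.
\end{proposition}

\begin{proof}
\emph{Construction.} Let $Q=B_0\sqcup\dots\sqcup B_{p-1}\sqcup\{r,d\}$ with $|B_x|=b_x$. A \emph{configuration} is a tuple $C=(C[0],\dots,C[p-1])$ with $C[x]\in B_x$. Let $M=\prod_xb_x$ and list all configurations without repetition as $C_0,\dots,C_{M-1}$. The letters are $a_1,\dots,a_{M-1},e$: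
\begin{itemize}
\item $a_i$ maps $C_{i-1}[x]\mapsto C_i[x]$ for all $x$, and every other state to $d$;
\item $e$ maps $C_{M-1}[x]\mapsto C_0[x+1]$ for $0\le x\le p-2$ and $C_{M-1}[p-1]\mapsto r$, and every other state to $d$.
\end{itemize}
Put $q_0=C_0[0]$ and $F=Q\setminus\{r\}$. All letters map $r$ and $d$ to $d$, so Lemma~\ref{lem:trap} applies.

\emph{A witness.} The word $w=a_1\cdots a_{M-1}e$ of length $M$ maps $C_0[x]\mapsto C_0[x+1]$ for $x\le p-2$ and $C_0[p-1]\mapsto r$. So $q_0w^i=C_0[i]\in F$ for $1\le i<p$, and $q_0w^p=r\notin F$.

\emph{It is the only one.} Let $w$ be any witness, with chain $(t_0,\dots,t_j)$; then $t_j=r$. Give the states of $B_x$ block number $x$, and give $r$ block number $p$. On transitions not into $d$ the letters $a_i$ preserve block numbers and $e$ raises them by $1$. The run of $w^j$ from $q_0$ avoids $d$; so if $c$ is the number of letters $e$ in $w$, then $t_x$ has block number $xc$, and $jc=p$. Since $p$ is prime and $j\ge2$, it follows that $c=1$ and $j=p$.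

The state $r$ is entered only by $e$, so $w$ ends in $e$, and $w=ue$ with $u$ a word over $a_1,\dots,a_{M-1}$. For $1\le x\le p-1$ the state $t_x$ lies in block $x$ and in the image of $e$, so $t_x=C_0[x]$. Also $t_0=q_0=C_0[0]$. While $u$ is read, the $p$ tokens started at $t_0,\dots,t_{p-1}$ stay in their blocks, so they always form a configuration, and at the beginning it is $C_0$. No token may enter $d$. The letter $a_i$ sends no token to $d$ if and only if the current configuration is $C_{i-1}$, and it then produces $C_i$. Hence $u=a_1\cdots a_s$ for some $s$. The final $e$ sends no token to $d$ only if the current configuration is $C_{M-1}$, so $s=M-1$.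
\end{proof}

\begin{remark}\label{rem:prime}
Primality of $p$ prevents a chain from skipping blocks. Suppose $p=jc$ with $j,c\ge2$ in the construction above, and let $w=a_1\cdots a_{M-1}e$. Then $w^c$ is a witness whose chain has only $j$ tokens, which start at $C_0[lc]$ for $0\le l<j$. During the $(h+1)$-st factor $w$ of $w^c$, where $0\le h<c$, these tokens start in the blocks $h+lc$ and stay there until $e$ is read. In that factor $a_1\cdots a_{M-1}$ may be replaced by a shortest word over $a_1,\dots,a_{M-1}$ that takes $(C_0[h+lc])_l$ to $(C_{M-1}[h+lc])_l$, which has fewer than $\prod_lb_{h+lc}$ letters. This does not change the effect on the tokens, so by Lemma~\ref{lem:chain}(b) there is a witness of length at most $\sum_{h<c}\prod_{l<j}b_{h+lc}$. For $b_x=3$ this is $c\,3^{p/c}$ instead of $3^p$.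
\end{remark}

\begin{proof}[Proof of the lower bounds in Theorem~\ref{thm:main}]
With $n-2$ states to distribute, blocks of size about $3$ suit us. We use Bertrand's postulate: for every integer $N\ge1$ there is a prime $p$ with $N<p\le2N$. Let $n\ge8$ and $y=(n-2)/3\ge2$, and take $N=\lfloor y/2\rfloor\ge1$. We obtain a prime $p$ with $p\ge\lfloor y/2\rfloor+1>y/2$ and $p\le2\lfloor y/2\rfloor\le y$. Since $3p\le n-2$, we can choose all $b_x\ge3$ with $\sum_xb_x=n-2$. By Proposition~\ref{prop:many}, $f(n)\ge3^p\ge3^{(n-2)/6}$. By the prime number theorem we may instead choose $p\le y$ with $p=(1-o(1))\,n/3$, which gives $f(n)\ge3^{n/3-o(n)}$. Together with Section~\ref{sec:upper} this proves Theorem~\ref{thm:main}.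
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
The upper bound is Corollary~\ref{cor:tuples}. For the lower bound let $n\ge k+2$ and apply Proposition~\ref{prop:many} with $p=k$ and all $b_x\ge\lfloor(n-2)/k\rfloor$, $\sum_xb_x=n-2$. The unique witness $w$ satisfies $w^k\notin L$, so it is the only word of the kind considered in the theorem. Hence $g_k(n)\ge\lfloor(n-2)/k\rfloor^k=\Omega(n^k)$.
\end{proof}

\section{Alphabets of fixed size}\label{sec:alphabet}

\subsection{One letter}\label{sec:one}

We prove $f_1(n)=n-1$. Let $q_i=q_0a^i$, and let $h\ge0$ and $c\ge1$ be the tail and the period of this sequence: $q_i=q_{i'}$ if and only if $i=i'$, or $i,i'\ge h$ and $i\equiv i'\pmod c$. Here $h+c\le n$. Let $a^\ell$ be a witness with $\ell\ge n$; then $\ell-c\ge h$.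

If $\ell=c$, then $h=0$ and $q_{k\ell}=q_0$ for all $k$, so all powers of $a^\ell$ lead to the same state, and $a^\ell$ is not a witness. So $\ell-c\ge1$. For all $k\ge1$ we have $k\ell\ge k(\ell-c)\ge h$ and $k(\ell-c)\equiv k\ell\pmod c$, hence $q_{k(\ell-c)}=q_{k\ell}$. Thus $a^{\ell-c}$ is a shorter witness, and a shortest witness has length at most $n-1$.

Conversely, take the $n$-cycle $q_0\to q_1\to\dots\to q_{n-1}\to q_0$ with $F=\{q_{n-1}\}$. The shortest word of $L$ is $a^{n-1}$. Its square has length $2n-2\equiv n-2\not\equiv n-1\pmod n$ and is not in $L$. So the shortest witness is $a^{n-1}$.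

\subsection{Five letters: a rotating counter}

In Proposition~\ref{prop:many} every step has its own letter. With a bounded alphabet the same letters must drive the tokens through exponentially many configurations, and each letter acts on all tokens at once. A binary counter does this if the tokens rotate. Arrange $p$ positions in a circle, with one token in each. One token is a marker, and each of the others carries a bit. Each letter (except a final one) moves every token one position ahead, and it rewrites a bit only when the bit leaves position $p-1$. During one round the bits pass position $p-1$ one after another, from the least significant on, while the marker carries the carry. A letter asserts something about the bit at position $p-1$ and about the marker, and a false assertion sends a token to $d$.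

\begin{proposition}\label{prop:five}
For every prime $p\ge3$ there is a complete DFA with $4p+2$ states and $5$ letters having exactly one witness, of length $p\,2^{p-1}$.
\end{proposition}

\paragraph{Construction.} Let
\[
Q=\{(i,\gamma):i\in\mathbb Z_p,\ \gamma\in\{0,1,\mu_0,\mu_1\}\}\cup\{r,d\},\qquad q_0=(0,\mu_1),\qquad F=Q\setminus\{r\}.
\]
We represent $i$ by $0,\dots,p-1$ and call it the \emph{position}; the state $r$ gets position $0$. The contents $0,1$ are \emph{bits}, denoted by $b$ below; $\mu_0,\mu_1$ are \emph{markers} with carry $0$ and $1$. Transitions not listed go to $d$; in particular all letters map $r$ and $d$ to $d$.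
\begin{itemize}
\item $\mathsf A$: $(p-1,1)\mapsto(0,0)$; and for $i\le p-2$: $(i,b)\mapsto(i+1,b)$, $(i,\mu_1)\mapsto(i+1,\mu_1)$.
\item $\mathsf B$: $(p-1,0)\mapsto(0,1)$; and for $i\le p-2$: $(i,b)\mapsto(i+1,b)$, $(i,\mu_1)\mapsto(i+1,\mu_0)$.
\item $\mathsf C$: $(i,b)\mapsto(i+1,b)$ for all $i\in\mathbb Z_p$; and for $i\le p-2$: $(i,\mu_0)\mapsto(i+1,\mu_0)$.
\item $\mathsf D$: $(p-1,\mu_0)\mapsto(0,\mu_1)$; and for $i\le p-2$: $(i,b)\mapsto(i+1,b)$.
\item $\mathsf E$: $(p-1,\mu_1)\mapsto(1,0)$; $(p-2,0)\mapsto r$; and $(i,0)\mapsto(i+2,0)$ for $0\le i\le p-3$.
\end{itemize}
So $\mathsf A$ processes a bit $1$ under carry $1$; $\mathsf B$ processes a bit $0$ under carry $1$ and clears the carry; $\mathsf C$ copies a bit under carry $0$; $\mathsf D$ ends a round and resets the carry to $1$; and $\mathsf E$ can be read without loss of a token only when the counter has overflowed.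

On transitions not into $d$, the letters $\mathsf A,\mathsf B,\mathsf C,\mathsf D$ shift positions by $1$ and $\mathsf E$ shifts them by $2$, modulo $p$. The shift by $2$ has a purpose. The counter will stop after a number of letters that is $-1$ modulo $p$, so with $\mathsf E$ appended the total shift is $+1$, and the witness moves each token to the next position. The image of $\mathsf E$, apart from $d$, is $\{r\}\cup\{(i,0):1\le i\le p-1\}$. Thus $r$ is its only element of position $0$.

\begin{example}
Let $p=3$. We write a set of three tokens by its contents at positions $0,1,2$. From the start set $\mu_1\,0\,0$ the tokens survive only as follows: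
\[
\begin{array}{l}
\mu_1 0\,0\ \xrightarrow{\mathsf B}\ 1\,\mu_0 0\ \xrightarrow{\mathsf C}\ 0\,1\,\mu_0\ \xrightarrow{\mathsf D}\ \mu_1 0\,1\ \xrightarrow{\mathsf A}\ 0\,\mu_1 0\ \xrightarrow{\mathsf B}\ 1\,0\,\mu_0\ \xrightarrow{\mathsf D}\ \mu_1 1\,0\\[3pt]
\phantom{\mu_1 0\,0}\ \xrightarrow{\mathsf B}\ 1\,\mu_0 1\ \xrightarrow{\mathsf C}\ 1\,1\,\mu_0\ \xrightarrow{\mathsf D}\ \mu_1 1\,1\ \xrightarrow{\mathsf A}\ 0\,\mu_1 1\ \xrightarrow{\mathsf A}\ 0\,0\,\mu_1 .
\end{array}
\]
Whenever the marker is at position $0$, the other two positions spell $00,01,10,11$ in turn. After these $11$ letters each token is one position behind its start, and $\mathsf E$ can be read: it maps $(2,\mu_1)\mapsto(1,0)$, $(0,0)\mapsto(2,0)$ and $(1,0)\mapsto r$. Altogether the word $\mathsf{BCD\,ABD\,BCD\,AAE}$ of length $12=3\cdot2^2$ acts as $(0,\mu_1)\mapsto(1,0)\mapsto(2,0)\mapsto r$.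
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:five}]
Lemma~\ref{lem:trap} applies.

\emph{The tokens of a witness.} Let $w$ be a witness with chain $(t_0,\dots,t_j)$, so that $t_j=r$. As $r$ is entered only by $\mathsf E$, the word $w$ ends in $\mathsf E$. Let $c\in\mathbb Z_p$ be the total shift of $w$. Since the run of $w^j$ from $q_0$ avoids $d$, the state $t_x$ has position $xc$ for $0\le x\le j$. If $c=0$, then $t_1$ has position $0$ and lies in the image of $\mathsf E$; as $t_1\neq d$, it is $r$, contradicting $t_1\in F$. So $c\ne0$. From $jc=0$ in $\mathbb Z_p$ and the primality of $p$ we get $p\mid j$. In particular $t_p$ is on the chain. It has position $0$, lies in the image of $\mathsf E$, and is not $d$, so $t_p=r$; hence $j=p$.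

Since $c\neq0$ and $p$ is prime, the tokens $t_0,\dots,t_{p-1}$ occupy all $p$ positions, one each. All tokens shift equally, so this remains true after every proper prefix of $w$; by Lemma~\ref{lem:trap} none of them is then in $r$ or $d$. If $\mathsf E$ occurred before the end of $w$, the token at position $p-2$ at that moment would go to $r$ or $d$ before the end of $w$, contradicting Lemma~\ref{lem:trap}. So $w=u\mathsf E$ with $u\in\{\mathsf A,\mathsf B,\mathsf C,\mathsf D\}^*$. For $1\le x\le p-1$ the state $t_x$ lies in the image of $\mathsf E$, is not $d$, and has nonzero position, so it is $(i,0)$ for some $i\ne0$. Thus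
\[
\{t_0,\dots,t_{p-1}\}=\{(0,\mu_1),(1,0),(2,0),\dots,(p-1,0)\}.
\]

\emph{The letters are forced.} Consider a set of states with one state in each position, none of them $r$ and exactly one of them a marker. If one of $\mathsf A,\mathsf B,\mathsf C,\mathsf D$ sends none of these states to $d$, the image again has this form, since all positions shift by $1$, bits go to bits and markers to markers. We determine the letters that send no state of the set to $d$.
\begin{itemize}
\item Marker $\mu_1$ at a position $\le p-2$. The letters $\mathsf C,\mathsf D,\mathsf E$ send the marker to $d$. Position $p-1$ holds a bit; $\mathsf A$ is allowed exactly if it is $1$, and $\mathsf B$ exactly if it is $0$.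
\item Marker $\mu_0$ at a position $\le p-2$. The letters $\mathsf A,\mathsf B,\mathsf D,\mathsf E$ send the marker to $d$; $\mathsf C$ is allowed.
\item Marker $\mu_0$ at position $p-1$. The letters $\mathsf A,\mathsf B,\mathsf C,\mathsf E$ send the marker to $d$; $\mathsf D$ is allowed, as the bits are at positions $\le p-2$.
\item Marker $\mu_1$ at position $p-1$. The letters $\mathsf A,\mathsf B,\mathsf C,\mathsf D$ send the marker to $d$; $\mathsf E$ is allowed exactly if all bits are $0$.
\end{itemize}
So at most one letter is allowed in each case. A witness $w$ is therefore unique if it exists: it follows the allowed letters from the set found above until the first $\mathsf E$.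

\emph{The length of the forced word.} For $0\le N<2^{p-1}$ let $Z_N$ be the set consisting of $(0,\mu_1)$ and, at each position $i\in\{1,\dots,p-1\}$, the binary digit of $N$ of weight $2^{p-1-i}$. The start set is $Z_0$. Start from $Z_N$. After $h\le p-2$ forced letters the marker is at position $h$, and position $p-1$ holds the digit of weight $2^h$, which started at position $p-1-h$. So the first $p-1$ forced letters process the digits in order of increasing weight: as long as the carry is $1$, $\mathsf A$ turns $1$ into $0$; $\mathsf B$ turns the first $0$ into $1$ and clears the carry; from then on $\mathsf C$ copies.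
\begin{itemize}
\item If $N<2^{p-1}-1$, some digit is $0$, so the marker arrives at position $p-1$ as $\mu_0$. Then $\mathsf D$ is forced. After these $p$ letters every token is back at its position, and the set is $Z_{N+1}$.
\item If $N=2^{p-1}-1$, all digits are $1$, and the forced letters are $\mathsf A^{p-1}$. They lead to $(p-1,\mu_1)$ and bits $0$ at positions $0,\dots,p-2$. Now $\mathsf E$ is allowed.
\end{itemize}
The forced word has length $(2^{p-1}-1)\,p+(p-1)+1=p\,2^{p-1}$.

\emph{It is a witness.} Write the forced word as $w=u\mathsf E$. Here $|u|=p\,2^{p-1}-1\equiv-1\pmod p$, and $u$ leads from $Z_0$ to the set consisting of $(p-1,\mu_1)$ and bits $0$ at the other positions. So $u$ maps $(0,\mu_1)\mapsto(p-1,\mu_1)$ and $(i,0)\mapsto(i-1,0)$ for $1\le i\le p-1$. With $\mathsf E$ appended, $w$ maps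
\[
q_0=(0,\mu_1)\mapsto(1,0)\mapsto(2,0)\mapsto\cdots\mapsto(p-1,0)\mapsto r .
\]
Hence $w\in L$ and $w^p\notin L$.
\end{proof}

\subsection{Two letters, and larger alphabets}

Five letters are encoded by two: the letter $0$ advances a selector stored in the state, and the letter $1$ executes the selected letter.

\begin{corollary}\label{cor:two}
For every prime $p\ge3$ there is a complete DFA over $\{0,1\}$ with $20p+2$ states that satisfies the hypotheses of Lemma~\ref{lem:trap}, has a witness, and whose shortest witness has length at least $p\,2^{p-1}$.
\end{corollary}

\begin{proof}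
Take the DFA of Proposition~\ref{prop:five} and name its letters $\lambda_0,\dots,\lambda_4$. The new states are $\bigl((Q\setminus\{r,d\})\times\{0,\dots,4\}\bigr)\cup\{r,d\}$; these are $5\cdot4p+2$ states. The start state is $(q_0,0)$, and all states except $r$ are final. The letter $0$ maps $(q,i)\mapsto(q,i+1)$ for $i<4$ and $(q,4)\mapsto d$. The letter $1$ maps $(q,i)\mapsto(q\lambda_i,0)$, read as $r$ or $d$ if $q\lambda_i\in\{r,d\}$. Both letters map $r$ and $d$ to $d$.

Let $w=\lambda_{i_1}\cdots\lambda_{i_m}$ with $m\ge1$ and $i_1,\dots,i_m\in\{0,\dots,4\}$, and let $W=0^{i_1}1\cdots0^{i_m}1$ be its encoding. Under the identification $q\leftrightarrow(q,0)$, $r\leftrightarrow r$, $d\leftrightarrow d$, the word $W$ acts on these states exactly as $w$ does on $Q$. Consequently $W$ is a witness in the new automaton if and only if $w$ is one in the old. In particular, the encoding of the witness of Proposition~\ref{prop:five} is a witness.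

It remains to see that every witness $W$ is such an encoding. Lemma~\ref{lem:trap} applies. As $r$ is entered only by the letter $1$, $W$ ends in $1$, so $W=0^{i_1}1\cdots0^{i_m}1$ for some $m\ge1$ and $i_1,\dots,i_m\ge0$. Before each factor $0^{i_h}1$ the run of $W$ from $(q_0,0)$ is in a state $(q,0)$, since by the lemma it is not in $r$ or $d$. Five letters $0$ would then lead to $d$, which the lemma excludes. So all $i_h\le4$, and $W$ encodes $w=\lambda_{i_1}\cdots\lambda_{i_m}$. By the previous paragraph $w$ is a witness of the old automaton, so $|W|\ge|w|=p\,2^{p-1}$.
\end{proof}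

\begin{proof}[Proof of Theorem~\ref{thm:alphabet} for $s\ge2$]
Since $f_s(n)\le f(n)$, Theorem~\ref{thm:main} gives $\log f_s(n)=O(n)$, uniformly in $s$.

For the lower bound let $p\ge3$ be a prime with $20p+2\le n$. To the automaton of Corollary~\ref{cor:two} add $n-20p-2$ unreachable final states, which all letters map to $d$, and $s-2$ letters, which map every state to $d$. Every word containing an added letter takes $q_0$ to $d$, and so do all its positive powers. As $d$ is final, such a word is not a witness. So the witnesses are those of Corollary~\ref{cor:two}, and $f_s(n)\ge p\,2^{p-1}$. If $n\ge82$, put $y=(n-2)/20\ge4$. As in Section~\ref{sec:lower}, Bertrand's postulate gives a prime $p$ with $y/2<p\le y$. Then $p\ge3$ and $20p+2\le n$, and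
\[
\log_2f_s(n)\ge p-1+\log_2p\ge p>\frac{n-2}{40}
\]
for all $s\ge2$ and $n\ge82$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BabaiSeress} Babai and Seress, \emph{On the diameter of permutation groups}, European J. Combin. 13 (1992) 231--243.
\bibitem{PlusClosed} \emph{Regular Languages Closed Under Kleene Plus}, \url{http://www.cs.toronto.edu/~yuvalf/PlusClosed.pdf}.
\end{thebibliography}

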